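# A periodic sub-Riemannian geodesic in a Carnot group

## 1. Carnot groups, horizontal curves, geodesics and covectors

**Definition 1 (Carnot group).** A Carnot group $\mathbb G$ is a connected, simply connected Lie group whose Lie algebra $\mathfrak g$ of left-invariant vector fields is stratified nilpotent of step $s$:
$$\mathfrak g=\mathfrak g_1\oplus\cdots\oplus\mathfrak g_s,\qquad [\mathfrak g_1,\mathfrak g_j]=\mathfrak g_{j+1}\ (1\le j<s),\qquad[\mathfrak g_1,\mathfrak g_s]=0 .$$
Its rank is $\dim\mathfrak g_1$.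

We use the standard facts on simply connected nilpotent groups: $\exp:\mathfrak g\to\mathbb G$ is a diffeomorphism, $\exp$ of a subalgebra is a closed simply connected subgroup, the group is isomorphic to a group of unipotent matrices, and $\mathrm{Ad}_{\exp Y}=e^{\mathrm{ad}\,Y}$. Since $\mathrm{ad}\,Y$ raises layers,
$$\mathrm{Ad}_xY-Y\in\mathfrak g_{j+1}\oplus\cdots\oplus\mathfrak g_s\qquad\text{for }Y\in\mathfrak g_j,\ x\in\mathbb G. \tag{1.1}$$

Examples. The group $\mathbb R^n$ has step 1. The Heisenberg group has basis $X_1,X_2,X_{12}$ with $[X_1,X_2]=X_{12}$ central, so rank 2 and step 2. The Engel group has basis $X_1,X_2,X_{12},X_{112}$ with $[X_1,X_2]=X_{12}$, $[X_1,X_{12}]=X_{112}$ and all other brackets of basis elements zero, so rank 2 and step 3.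

**Definition 2 (horizontal curves, length, distance).** Fix an inner product on $\mathfrak g_1$ and translate it to the left. A horizontal curve is an absolutely continuous curve with $\dot x=x\,u$ for almost every $t$, where the *control* $u(t)$ lies in $\mathfrak g_1$. Its length is $\int|u|\,dt$, and the Carnot–Carathéodory distance $d$ is the infimum of the lengths of horizontal curves between two points.

We shall differentiate along such curves constantly. For $Y,Z\in\mathfrak g$ and $\eta\in\mathfrak g^*$,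
$$\tfrac{d}{dt}\mathrm{Ad}_{x(t)}Y=\mathrm{Ad}_{x(t)}[u,Y],\qquad f(x)=\eta(\mathrm{Ad}_xZ)\ \Longrightarrow\ (Yf)(x)=\eta(\mathrm{Ad}_x[Y,Z]). \tag{1.2}$$
The second rule follows from $f(x\exp(\varepsilon Y))=\eta(\mathrm{Ad}_xe^{\varepsilon\,\mathrm{ad}Y}Z)$.

Example. In the Heisenberg group write $x=\exp(a_1X_1+a_2X_2+zX_{12})$. From $\exp U\exp U'=\exp(U+U'+\frac12[U,U'])$ a horizontal curve satisfies $\dot a_i=u_i$ and $\dot z=\frac12(a_1u_2-a_2u_1)$. So the curve closes exactly when its planar projection $(a_1,a_2)$ is a closed loop *of signed area zero*. More generally, let $\pi:\mathbb G\to\mathfrak g_1$ be the homomorphism whose differential is the projection with kernel $[\mathfrak g,\mathfrak g]$, so that $\frac{d}{dt}\pi(x)=u$. If the rank is 2 and $s\ge2$, then $\mathfrak g_2=\mathbb RX_{12}$ with $X_{12}=[X_1,X_2]$, and the quotient of $\mathbb G$ by $\exp(\mathfrak g_3\oplus\cdots\oplus\mathfrak g_s)$ is the Heisenberg group. Hence: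
$$\text{in rank 2, step }\ge2,\text{ a closed horizontal curve projects to a planar loop of signed area }0. \tag{1.3}$$

**Definition 3 (geodesics, periodic geodesics).** A sub-Riemannian geodesic is a horizontal curve $\gamma:\mathbb R\to\mathbb G$, parametrized by arc length, that is locally length-minimizing. A periodic geodesic is a non-constant geodesic with $\gamma(t+T)=\gamma(t)$ for all $t$ and some $T>0$.

Example. For $U\in\mathfrak g_1$, $|U|=1$, the line $t\mapsto\exp(tU)$ is a geodesic. Indeed any horizontal curve from $x$ to $x'$ has length at least $|\pi(x')-\pi(x)|$, and the line attains this bound. It is not periodic, since $\pi(\exp tU)=tU$.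

**Definition 4 (dilations).** For $\varrho>0$, $\delta_\varrho$ is the automorphism of $\mathbb G$ whose differential is $\varrho^j$ on $\mathfrak g_j$.

It turns a horizontal curve with control $u$ into one with control $\varrho u$, hence multiplies lengths by $\varrho$. On the Heisenberg group it is $(a_1,a_2,z)\mapsto(\varrho a_1,\varrho a_2,\varrho^2z)$.

**Definition 5 (normal and abnormal curves).** Let $(X_i)$ be an orthonormal basis of $\mathfrak g_1$. An arc-length horizontal curve or arc $x$ with control $u=\sum u_iX_i$ is *normal* if for some $\eta\in\mathfrak g^*$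
$$u_i(t)=\eta(\mathrm{Ad}_{x(t)}X_i)\quad\text{for all }i.$$
It is *abnormal* if for some $\eta\neq0$ one has $\eta(\mathrm{Ad}_{x(t)}X_i)=0$ for all $i$ and $t$.

The normal curves solve Hamilton's equations for $\frac12\sum P_{X_i}^2$, where $P_Y=\eta(\mathrm{Ad}_xY)$: $\dot x=x\sum P_{X_i}X_i$ and $\dot P_Y=P_{[u,Y]}$. The textbook first-order condition (Pontryagin's maximum principle) says that a length-minimizing arc is normal or abnormal, possibly both.

Examples. (i) In the Heisenberg group put $c=\eta(X_{12})$. A normal curve has $\dot u_1=-cu_2$, $\dot u_2=cu_1$, so its planar projection is a line or a circle. (ii) In the Heisenberg group nothing is abnormal: $P_1=P_2=0$ gives $0=\dot P_1=-cu_2$ and $0=\dot P_2=cu_1$, so $c=0$, and then $\eta=0$. (iii) In the Engel group let $\eta$ be the functional dual to $X_{112}$, and take $x(t)=\exp(tX_2)$. Then $\mathrm{Ad}_xX_1=X_1-tX_{12}$ and $\mathrm{Ad}_xX_2=X_2$, both killed by $\eta$. So this line is abnormal. It is also normal, with covector dual to $X_2$.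

## 2. Can a geodesic of a Carnot group close up?

The paper "Sub-Riemannian Geodesic Flow On Meta-Abelian Carnot Groups" (https://people.ucsc.edu/~abravodo/carnot-ABD.pdf) states:

**Conjecture 1.** The Carnot groups do not have subRiemannian periodic geodesic.

So: is it true that no Carnot group, with any inner product on its first layer, admits a periodic geodesic in the sense of Definition 3? Normal and abnormal geodesics are both allowed. The answer is no, the statement is false.

**Theorem 1.** There is a Carnot group $\mathbb G$ of rank 2 (step $\le31$) and a real-analytic immersed closed horizontal curve in $\mathbb G$ whose arc-length parametrization is, for every inner product on $\mathfrak g_1$, locally length-minimizing, i.e. a periodic geodesic.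

**Theorem 2.**
(a) In no Carnot group is a periodic arc-length curve normal. If $\gamma$ is a periodic geodesic, there is $t_0$ such that no arc of $\gamma$ around $t_0$ is normal. No arc of the curve of Theorem 1 is normal.
(b) For every $r\ge2$ there is a Carnot group of rank $r$ which, for *every* inner product on its first layer, has periodic geodesics of every prescribed period $T>0$.

Two cases by hand. In $\mathbb R^n$ the geodesics are straight lines, and none closes. In the Heisenberg group every geodesic is locally normal by Example (ii). Two overlapping normal arcs have the same constant $c$, because $\dot u_1=-cu_2$, $\dot u_2=cu_1$ and $|u|=1$ determine $c$. So the whole projection is a line or a circle run in one direction. A line does not close, and each turn of a circle adds a nonzero signed area to $z$. So there is no periodic geodesic in either group.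

## 3. Normal curves never close

A sensible first attempt at the conjecture is to generalize the Heisenberg computation: find a quantity that increases along geodesics. This works for all normal curves, and it shows where a counterexample must live.

**Step 1: an exact derivative.** The aim is to show that $\mathrm{Ad}_xu$ is the $t$-derivative of a function of $x$. Put
$$\mathcal E(x)=\tfrac{d}{d\varrho}\Big|_{\varrho=1}\delta_\varrho(x)x^{-1}\in\mathfrak g .$$
Let $\dot x=xu$ and $z_\varrho=\delta_\varrho(x)x^{-1}$, computed in unipotent matrices. Since $\delta_\varrho(x)$ has control $\varrho u$ and $\frac{d}{dt}x^{-1}=-ux^{-1}$,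
$$\dot z_\varrho=\delta_\varrho(x)(\varrho u-u)x^{-1}=(\varrho-1)\,(\mathrm{Ad}_{\delta_\varrho x}u)\,z_\varrho .$$
Integrate over $[0,t]$, divide by $\varrho-1$, and let $\varrho\to1$. As $z_1\equiv e$, we have $(z_\varrho-e)/(\varrho-1)\to\mathcal E(x)$, so
$$\mathcal E(x(t))-\mathcal E(x(0))=\int_0^t\mathrm{Ad}_xu\,dt. \tag{3.1}$$

**Step 2: a normal curve does not close.** This step pairs (3.1) with the covector. If $x(T)=x(0)$, then $\int_0^T\mathrm{Ad}_xu\,dt=0$. If moreover $x$ is normal with covector $\eta$, then $1=|u|^2=\sum u_i\,\eta(\mathrm{Ad}_xX_i)=\eta(\mathrm{Ad}_xu)$, hence $T=\eta\big(\int_0^T\mathrm{Ad}_xu\,dt\big)=0$, a contradiction. So no periodic arc-length curve is normal.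

**Step 3: a periodic geodesic is somewhere not even locally normal.** Here we pass from local to global by analyticity. Suppose every $t_0$ had a neighborhood on which the periodic geodesic $\gamma$ is normal. A normal arc solves $\dot x=x\sum_i\eta(\mathrm{Ad}_xX_i)X_i$, whose right side is analytic in $x$, so $\gamma$ is real-analytic on $\mathbb R$. On one arc $u_i=\eta(\mathrm{Ad}_\gamma X_i)$ for a fixed $\eta$; both sides are analytic on $\mathbb R$, so the identity holds on all of $\mathbb R$. Then $\gamma$ is normal, contradicting Step 2. This proves the first two assertions of Theorem 2(a).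

For an abnormal curve the argument says nothing: there $\eta(\mathrm{Ad}_xu)=0$, and pairing $\eta$ with (3.1) over a period reads $0=0$. A periodic geodesic must therefore contain abnormal arcs that are not normal, and for such arcs local minimality is not given by Hamilton's equations. We need a separate criterion for it.

## 4. A criterion for minimality of abnormal arcs in rank two

Let the rank be 2, with $X_{12}=[X_1,X_2]$, $P_i(x)=\eta(\mathrm{Ad}_xX_i)$ and $f(x)=\eta(\mathrm{Ad}_xX_{12})$. Along a horizontal curve, by (1.2),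
$$\dot P_1=-u_2f,\qquad \dot P_2=u_1f,\qquad \dot f=u_1X_1f+u_2X_2f .$$
So along an abnormal curve $f=0$, and $u$ is orthogonal to the horizontal gradient $(X_1f,X_2f)$. If this gradient is nonzero, then it determines the direction of the curve. The same condition gives minimality.

**Proposition 1.** Let $\mathfrak g_1$ have orthonormal basis $X_1,X_2$. Let $\gamma$ be a smooth arc-length horizontal curve and $\eta\in\mathfrak g^*$. Assume $P_1=P_2=f=0$ along $\gamma$ near $t_0$, and $(X_1f,X_2f)\ne0$ at $\gamma(t_0)$. Then $\gamma$ is length-minimizing on a neighborhood of $t_0$.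

In the Engel group, $\gamma=\exp(tX_2)$ with $\eta$ dual to $X_{112}$ satisfies this: $X_1f=\eta(\mathrm{Ad}_xX_{112})=1$. (We already know that lines minimize.)

*Proof.* Take $t_0=0$, work near $\gamma(0)$, and let $n=\dim\mathbb G$.

**Step 1: coordinates adapted to $f$.** We straighten both the curve and the hypersurface $\{f=0\}$. Put $|\nabla f|^2=(X_1f)^2+(X_2f)^2$ and
$$Y_2=\frac{X_1f\,X_1+X_2f\,X_2}{|\nabla f|},\qquad Y_1=\pm\frac{-X_2f\,X_1+X_1f\,X_2}{|\nabla f|}.$$
This is an orthonormal horizontal frame with $Y_1f=0$ and $Y_2f=|\nabla f|>0$. Since $f\circ\gamma=0$, the unit vector $\dot\gamma$ is orthogonal to $Y_2$; choose the constant sign so that $\dot\gamma=Y_1(\gamma)$. On the hypersurface $\Sigma=\{f=0\}\supset\gamma$ the field $Y_1$ is tangent and $Y_2$ is transversal. Choose coordinates $(x_2,\dots,x_n)$ on $\Sigma$ with $Y_1|_\Sigma=\partial_2$ and $\gamma(t)=(t,0,\dots,0)$, and extend them by the flow of $Y_2$ with time $x_1$. Then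
$$Y_2=\partial_1,\qquad Y_1=\partial_2+x_1W,\qquad\Sigma=\{x_1=0\}, \tag{4.1}$$
with a smooth field $W=\sum_jW_j\partial_j$, because $Y_1-\partial_2$ vanishes on $x_1=0$.

**Step 2: the covector in these coordinates.** We show that $\eta$ singles out one coordinate, $x_3$, whose component of $W$ has a definite sign to first order. Let $\lambda(t)\in T^*_{\gamma(t)}\mathbb G$ be given by $\lambda(t)(Y)=\eta(\mathrm{Ad}_{\gamma(t)}Y)$ for left-invariant $Y$. It kills $X_1,X_2,X_{12}$. For every smooth field $Y$,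
$$\tfrac{d}{dt}\lambda(Y)=\lambda([Y_1,Y]). \tag{4.2}$$
Indeed write $Y=\sum a_kE_k$ with $E_k$ left-invariant and $Y_1=b_1X_1+b_2X_2$, so that $b_i(\gamma(t))=u_i(t)$. Then
$$\tfrac{d}{dt}\lambda(Y)=\sum_k\big((Y_1a_k)\lambda(E_k)+a_k\lambda([u,E_k])\big).$$
On the other hand $[Y_1,Y]=\sum_k(Y_1a_k)E_k+a_k[Y_1,E_k]$ and $[Y_1,E_k]=\sum_ib_i[X_i,E_k]-(E_kb_i)X_i$. As $\lambda(X_i)=0$, both sides of (4.2) agree.

For $j\ge2$, $[Y_1,\partial_j]=-x_1\partial_jW$ (derivative of the components), which is $0$ on $\gamma$. So $\lambda(\partial_j)$ is constant. Also $\lambda(\partial_2)=\lambda(Y_1)=0$ and $\lambda(\partial_1)=\lambda(Y_2)=0$. Differentiating the last identity by (4.2) gives $0=\lambda([Y_1,\partial_1])=-\lambda(W)$ along $\gamma$.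

Next, with $Y_2=c_1X_1+c_2X_2$ we have $[Y_2,Y_1]=\pm X_{12}+h_1X_1+h_2X_2$ with smooth $h_i$, since the frame change has determinant $\pm1$. Bracketing again,
$$[Y_2,[Y_2,Y_1]]=\pm\sum_ic_i[X_i,X_{12}]\quad\text{modulo combinations of }X_1,X_2,X_{12}.$$
From (4.1), $[Y_2,[Y_2,Y_1]]=\partial_1^2(x_1W)=2\partial_1W$ on $\gamma$. Since $\lambda([X_i,X_{12}])=X_if$ along $\gamma$ by (1.2),
$$2\lambda(\partial_1W)=\pm\sum_ic_iX_if=\pm Y_2f=\pm|\nabla f|\neq0 .$$
So $\lambda\ne0$, and $\lambda=\sum_{j\ge3}\lambda_j\,dx_j$ with constant $\lambda_j$. After a linear change of $x_3,\dots,x_n$ (which preserves (4.1) and the form of $\gamma$), $\lambda=\epsilon\,dx_3$ with $\epsilon\in\{1,-1\}$ chosen so that $\partial_1W_3>0$ on $\gamma$ near $\gamma(0)$. Moreover $\lambda(W)=0$ says $W_3=0$ on $\gamma=\{x_1=x_3=\dots=x_n=0\}$. By Hadamard's lemma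
$$W_3=x_1\psi+\sum_{j\ge3}x_j\chi_j,\qquad\psi\ge\psi_0>0\text{ near }\gamma(0), \tag{4.3}$$
because $\psi=\partial_1W_3$ on $\gamma$.

**Step 3: no shorter competitor.** We compare with a competitor that leaves $\gamma$, and use that $x_3$ must return to $0$. Let $\dot x=vY_1+uY_2$, $u^2+v^2=1$, on $[0,T']$ with $T'\le T$, go from $\gamma(p)$ to $\gamma(p+T)$, both near $\gamma(0)$. For $T$ small it stays in the chart, since the coordinate speed is bounded. Below, $C$ denotes constants that may change from line to line and do not depend on $p$, $T$ or the competitor. All integrals are over $[0,T']$. Put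
$$A=\int(1-v)\ge0,\qquad I=\int|x_1|,\qquad m=\sup|x_1| .$$

* From $\dot x_1=u+vx_1W_1$ and $x_1(0)=0$, Gronwall's inequality gives $m\le C\int|u|\le C\sqrt{T'}\big(\int u^2\big)^{1/2}\le C\sqrt{T'A}$, because $u^2=(1-v)(1+v)\le2(1-v)$.
* For $j\ge3$, $\dot x_j=vx_1W_j$ and $x_j(0)=0$, so $|x_j|\le CI$.
* In the $x_2$ direction, $T=\int v(1+x_1W_2)\le T'-A+CI$.
* In the $x_3$ direction, $0=x_3(T')-x_3(0)=\int vx_1W_3$. With (4.3) and $|x_j|\le CI$ this gives $\int v\psi x_1^2\le CI^2$. Hence
$$\psi_0\int x_1^2\le\int\psi x_1^2(1-v)+\int\psi x_1^2v\le C(m^2A+I^2).$$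

By Cauchy–Schwarz $I^2\le T'\int x_1^2$, so for $T'$ small the term $CI^2$ is absorbed on the left, and $\int x_1^2\le Cm^2A\le CT'A^2$. Then $I\le\sqrt{T'}\big(\int x_1^2\big)^{1/2}\le CT'A$. Inserting this in the third item,
$$T-T'\le-A(1-CT')\le0$$
for $T$ small. So $T'\ge T$. $\square$

## 5. Zero area rules out functions of the plane

We now look for a closed curve along which some $f$ vanishes with nonzero gradient. In the lowest steps, $f$ is a function on the plane, and then a single covector cannot work.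

If $[[\mathfrak g,\mathfrak g],[\mathfrak g,\mathfrak g]]=0$, then $Yf=\eta(\mathrm{Ad}_x[Y,X_{12}])=0$ for $Y\in[\mathfrak g,\mathfrak g]$, so $f$ is constant on the fibers of $\pi$, that is, $f=p\circ\pi$ with a function $p$ on the plane $\mathfrak g_1$. This covers rank 2 and step $\le4$, since $[\mathfrak g_2,\mathfrak g_2]=0$ (as $\dim\mathfrak g_2\le1$) and $[\mathfrak g_2,\mathfrak g_3]\subset\mathfrak g_5=0$. In step 3, $X_if$ is constant, and the curve is a line. In step 4, $p$ is a polynomial of degree at most 2, since three derivatives of $f$ produce brackets of length 5. So the projection lies on a conic.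

Suppose a smooth closed arc-length curve $x$ has $f=p\circ\pi=0$ and $\nabla f\neq0$ all along it. Its projection is an immersed closed loop in the one-dimensional manifold $\{p=0,\ dp\ne0\}$. Its image is compact and open there, hence a whole component, a Jordan curve, run through $k\neq0$ times in one direction. Its signed area is $k$ times a nonzero number, contradicting (1.3).

Changing $\eta$ from point to point does not remove the difficulty. By (1.3) the loop must revisit points. At a point where two branches cross transversally, *every* $p$ that vanishes on the loop has $dp=0$, since $dp$ kills both tangents. So we want a group in which brackets of elements of $[\mathfrak g,\mathfrak g]$ are not all zero, and a curve whose planar projection has zero area.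

## 6. A group built from two complex generators

The plan is to write the horizontal plane as $\mathbb C$ in such a way that the horizontal gradient of $f$ becomes one complex function.

**Definition 6 (the algebra $\mathfrak L$, the derivation $D$).** Let $\mathfrak L$ be the free nilpotent *complex* Lie algebra on generators $A,Z$ of step 16: brackets of length $\ge17$ vanish. It is bigraded by $(c,q)=(\#A,\#Z)$, and the length is $c+q$. Let $D$ be the derivation with $DA=Z$, $DZ=0$; it maps bidegree $(c,q)$ to $(c-1,q+1)$.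

For instance $D[A,Z]=[Z,Z]+[A,0]=0$ and $D[A,[A,Z]]=[Z,[A,Z]]$.

**Definition 7 (the group $\mathbb G$).** Let $\mathfrak h=\mathbb CB\ltimes\mathfrak L$ with $[B,Y]=DY$, let $H$ be its simply connected group, and put
$$V=\{\nu A+\bar\nu B:\nu\in\mathbb C\}\cong\mathbb R^2,\qquad\mathfrak g=\text{the real Lie subalgebra of }\mathfrak h\text{ generated by }V,\qquad\mathbb G=\exp\mathfrak g\subset H .$$

**Step 1: $\mathbb G$ is a Carnot group of rank 2 and step $\le31$.** Give $A,B$ level 1 and $Z$ level 2, so that bidegree $(c,q)$ has level $c+2q$. Then $D$ raises the level by 1, as $(c-1)+2(q+1)=c+2q+1$, so $\mathfrak h$ is graded by positive levels and hence nilpotent. The level-$j$ part $\mathfrak g_j$ of $\mathfrak g$ is spanned by iterated brackets of $j$ elements of $V$. Therefore $\mathfrak g=\bigoplus\mathfrak g_j$, $\mathfrak g_1=V$ and $\mathfrak g_{j+1}=[V,\mathfrak g_j]$. An element of $\mathfrak L$ of length $\ge2$ has $c\ge1$ and $c+q\le16$, so its level is $(c+q)+q\le16+15=31$.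

**Step 2: the first brackets.** Put $X_1=A+B$ and $X_2=i(A-B)$; then $\nu A+\bar\nu B=\nu_1X_1+\nu_2X_2$ for $\nu=\nu_1+i\nu_2$. Moreover
$$X_{12}=[X_1,X_2]=2i[B,A]=2iZ,\qquad[\nu A+\bar\nu B,\,X_{12}]=2i\nu[A,Z], \tag{6.1}$$
because $[B,Z]=DZ=0$. In particular $\mathfrak g_2=\mathbb RX_{12}$.

Example. With step 2 in place of 16, $\mathfrak L$ has basis $A,Z,[A,Z]$, and by (6.1) $\mathfrak g=V\oplus\mathbb R\,iZ\oplus\mathbb C[A,Z]$ has layers of real dimension $2,1,2$.

## 7. A zero-area epicycle with 17-fold symmetry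

Let $\kappa=\frac89$, $b=\sqrt\kappa$, and
$$w(t)=e^{8it}+b\,e^{-9it},\qquad\xi=e^{8it},\qquad y=b^{-1}e^{-17it}.$$
Then $|y|=\kappa^{-1/2}$, $\bar y=1/(\kappa y)$, $\dot y=-17iy$, and
$$w=\xi(1+\kappa y),\qquad\bar w=\xi^{-1}(1+y^{-1}),\qquad\dot w=8i\xi(1-y)\ne0,\qquad s:=\tfrac8{17}(y+y^{-1})\ \text{ has }\ \dot s=\bar w\dot w. \tag{7.1}$$
For $w$: $\kappa y\xi=b\,e^{-9it}$. For $\dot w$: $\frac98b=b/\kappa=b^{-1}$. For $s$: $\dot s=-8i(y-y^{-1})$ and $\bar w\dot w=8i(1+y^{-1})(1-y)=8i(y^{-1}-y)$. The value $\kappa=\frac89$ is forced by area: the mean of $\bar w\dot w$ over a period is $i(8-9b^2)$, and this must be $0$ for $s$ to be periodic.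

**Step 1: the horizontal curve.** We lift $w$ to $\mathbb G$ through the factorization $H=\exp(\mathfrak L)\exp(\mathbb CB)$. Let $h(t)\in\exp\mathfrak L$ solve $\dot h=h(\dot wA+\dot sZ)$ and put $g=h\exp(\bar wB)$. Since $\mathrm{Ad}_{\exp(-\bar wB)}A=A-\bar wZ$ and $\mathrm{Ad}_{\exp(-\bar wB)}Z=Z$,
$$g^{-1}\dot g=\dot wA-\bar w\dot wZ+\dot sZ+\overline{\dot w}B=\dot wA+\overline{\dot w}B\in V .$$
So
$$x(t)=g(0)^{-1}g(t) \tag{7.2}$$
starts at $e$, lies in $\mathbb G$, and is horizontal with control $\dot wA+\overline{\dot w}B$. It is real-analytic and immersed.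

**Step 2: why symmetry should close it.** Let $\tau=2\pi/17$ and $\omega=e^{8i\tau}=e^{-9i\tau}$, a primitive 17th root of unity. Then $w(t+\tau)=\omega w(t)$ and $s(t+\tau)=s(t)$. For instance $\int_0^{2\pi}w\,\dot s\,dt=0$, because the integrand is multiplied by $\omega\neq1$ under $t\mapsto t+\tau$. An obstruction with $c$ letters $A$ is multiplied by $\omega^c$, and $\omega^c\ne1$ for $1\le c\le16$. The lemma makes this precise.

**Lemma 2.** $h$ can be chosen $2\pi$-periodic. Hence $x$ is $2\pi$-periodic.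

*Proof.* Let $R$ be the automorphism of $\mathfrak L$ (and of $\exp\mathfrak L$) with $A\mapsto\omega A$, $Z\mapsto Z$; it acts on bidegree $(c,q)$ by $\omega^c$. Let $\mathfrak K=\bigoplus_{c\ge1}\mathfrak L_{(c,\cdot)}$. This is an ideal and $\mathfrak L=\mathbb CZ\oplus\mathfrak K$, because brackets of $Z$ with itself vanish. Put $K=\exp\mathfrak K$. As $1\le c\le16$ on $\mathfrak K$, the map $R-1$ is invertible on $\mathfrak K$ and preserves lengths.

**Step (i): the defect of one rotation.** For any solution $h_0$, both $R(h_0(t))$ and $h_0(t+\tau)$ have left logarithmic derivative $\omega\dot wA+\dot sZ$. So $h_0(t+\tau)=\Gamma R(h_0(t))$ with constant $\Gamma$. Let $\chi:\exp\mathfrak L\to\mathbb C$ be the homomorphism with $d\chi(Z)=1$ and $d\chi(\mathfrak K)=0$ (it exists since $[\mathfrak L,\mathfrak L]\subset\mathfrak K$); its kernel is $K$. Then $\chi\circ R=\chi$, and $\chi(h_0)-s$ is constant, so $\chi(\Gamma)=s(t+\tau)-s(t)=0$. Hence $\Gamma\in K$.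

**Step (ii): removing the defect.** We find $\beta\in K$ with $\beta\,\Gamma R(\beta)^{-1}=e$, one length at a time. Let $K^{(j)}$ be $\exp$ of the part of $\mathfrak K$ of length $\ge j$, so that $K^{(j)}/K^{(j+1)}$ is central in $K/K^{(j+1)}$. Start with $\beta_1=e$: $\beta_1\Gamma R(\beta_1)^{-1}\in K=K^{(1)}$. If $\beta_j\Gamma R(\beta_j)^{-1}\in K^{(j)}$, it is $\equiv\exp(c_j)$ modulo $K^{(j+1)}$ with $c_j\in\mathfrak K$ of length $j$. Take $d_j\in\mathfrak K$ of length $j$ with $(R-1)d_j=c_j$, and $\beta_{j+1}=\exp(d_j)\beta_j$. Then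
$$\beta_{j+1}\Gamma R(\beta_{j+1})^{-1}=\exp(d_j)\,\beta_j\Gamma R(\beta_j)^{-1}\exp(-Rd_j)\equiv\exp(d_j+c_j-Rd_j)=e\mod K^{(j+1)} .$$
As $K^{(17)}=\{e\}$, $\beta=\beta_{17}$ works.

**Step (iii): conclusion.** Let $h=\beta h_0$, which solves the same equation. Then $h(t+\tau)=\beta\Gamma R(\beta)^{-1}R(h(t))=R(h(t))$, so $h(t+2\pi)=R^{17}h(t)=h(t)$. Since $w$ is $2\pi$-periodic, so are $g$ and $x$. $\square$

Fix this $h$.

## 8. Minimality as a reality condition

**Definition 8 (the function space $\mathcal F$).** $\mathcal F=\{\,t\mapsto\ell(\mathrm{Ad}_{h(t)}[A,Z]):\ \ell\in\mathfrak L^*\text{ complex linear}\,\}$, a complex vector space of functions.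

Example. If $\mathfrak L$ had step 3, then $\frac{d}{dt}\mathrm{Ad}_h[A,Z]=\mathrm{Ad}_h[\dot wA+\dot sZ,[A,Z]]=\dot w[A,[A,Z]]+\dot s[Z,[A,Z]]$, so $\mathcal F$ would be spanned by $1,w,s$.

**Lemma 3.** Suppose $F\in\mathcal F$, $\dot wF$ is real for all $t$, and $F(t_0)\neq0$. Then, for every inner product on $\mathfrak g_1$, the arc-length reparametrization of $x$ is length-minimizing near $x(t_0)$.

*Proof.* **Step 1: from $F$ to a covector.** We want $\eta$ whose $f$ has gradient given by $F$. Let $F=\ell(\mathrm{Ad}_h[A,Z])$. Extend $\ell$ to $\mathfrak h$ by $\ell(B)=0$ and put $\eta(Y)=\mathrm{Re}\,\ell(\mathrm{Ad}_{g(0)}Y)$ on $\mathfrak g$, so that $\eta(\mathrm{Ad}_{x(t)}Y)=\mathrm{Re}\,\ell(\mathrm{Ad}_{g(t)}Y)$ by (7.2). As $D[A,Z]=0$, the factor $\exp(\bar wB)$ fixes $[A,Z]$, and $\mathrm{Ad}_g[A,Z]=\mathrm{Ad}_h[A,Z]$. With $f(x)=\eta(\mathrm{Ad}_xX_{12})$ and $Y=\nu A+\bar\nu B$, (1.2) and (6.1) give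
$$(Yf)(x(t))=\mathrm{Re}(2i\nu F(t)),\qquad\tfrac{d}{dt}f(x(t))=\mathrm{Re}(2i\dot wF)=0 .$$
So $f$ is constant along $x$, and its horizontal gradient is nonzero at $x(t_0)$.

**Step 2: making $f$, $P_1$, $P_2$ vanish.** We adjust $\eta$ in the lowest layers. Add to $\eta$ a functional supported on $\mathfrak g_2=\mathbb RX_{12}$ (zero on the other layers). By (1.1) this changes $f$ by a constant and does not change the horizontal derivatives $\eta(\mathrm{Ad}_x[Y,X_{12}])$, since $\mathrm{Ad}_x[Y,X_{12}]\in\bigoplus_{j\ge3}\mathfrak g_j$. So we may assume $f=0$ along $x$. Then $\frac{d}{dt}\eta(\mathrm{Ad}_xX_i)=\eta(\mathrm{Ad}_x[u,X_i])$ is a multiple of $f=0$, so $P_1,P_2$ are constant along $x$. Adding a functional supported on $\mathfrak g_1$ shifts them by constants without changing $f$, so we may assume $P_1=P_2=0$ along $x$.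

**Step 3: every inner product.** For another basis $X_1',X_2'$ of $\mathfrak g_1$, $[X_1',X_2']$ is a nonzero multiple of $X_{12}$. So the conditions "$P_1=P_2=f=0$ along $x$ and $\nabla f\neq0$ at $x(t_0)$" depend neither on the basis nor on the parametrization. As $\dot w\ne0$, the arc-length reparametrization is smooth. Apply Proposition 1 with an orthonormal basis of the given inner product. $\square$

The task is now: for each $t_0$, find $F\in\mathcal F$ with $\dot wF$ real and $F(t_0)\ne0$.

## 9. Functions in $\mathcal F$ from polynomial vector fields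

A functional $\ell\circ\mathrm{Ad}_h$ satisfies a linear differential equation. We realize its solutions by representing $A,Z$ as vector fields on a small space.

**Lemma 4.** (a) $w^is^q\in\mathcal F$ if $i,q\ge0$ and $i+q+2\le16$.
(b) Let $\Phi_1,\Phi_2\in\mathbb C[w,s]$ have degrees $\deg\Phi_1\le e_1$, $\deg\Phi_2\le e_2$ with $e_1+e_2+2\le16$, and let $\zeta_j(t)$ be any functions with $\dot\zeta_j=\Phi_j(w,s)\dot w$. Then $\zeta_2\,\partial_s\Phi_1-\zeta_1\,\partial_s\Phi_2\in\mathcal F$.

For example, with $\Phi_1=s$ and $\Phi_2=ws$, part (b) gives $\zeta_2-w\zeta_1$ with $\zeta_1=\int s\,dw$, $\zeta_2=\int ws\,dw$.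

*Proof.* **Step 1: (b) for monomials, the representation.** Let $\Phi_j=w^{i_j}s^{q_j}$ with $i_1+q_1+i_2+q_2+2\le16$. On $\mathbb C^5\ni(w,s,y_1,y_2,Q)$ let
$$\hat A=\partial_w+\Phi_1\partial_{y_1}+\Phi_2\partial_{y_2}+y_1\Phi_2\partial_Q,\qquad\hat Z=\partial_s .$$
(Here $y_1,y_2$ are coordinates, unrelated to $y$.) Give the coordinates the weights $1,\ 1,\ i_1+q_1+1,\ i_2+q_2+1,\ i_1+q_1+i_2+q_2+2$. Both fields are homogeneous of weight $-1$. A polynomial field of weight $-k$ vanishes if $k$ exceeds all the weights, so brackets of length $>16$ vanish. Hence $A\mapsto\hat A$, $Z\mapsto\hat Z$ defines a Lie homomorphism $\theta$ from $\mathfrak L$ to polynomial vector fields.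

**Step 2: a moving covector.** We produce a solution of the equation satisfied by $\ell\circ\mathrm{Ad}_h$. Let $z(t)=(w,s,\zeta_1,\zeta_2,Q)$ with $\dot Q=\zeta_1\Phi_2\dot w$, so $\dot z=U_t(z)$ with $U_t=\dot w(t)\hat A+\dot s(t)\hat Z$. Let the row vector $p$ solve $\dot p=-p\,DU_t(z)$, where $DU_t$ is the Jacobian matrix, with
$$p_Q=1,\qquad p_{y_2}=0,\qquad p_{y_1}=-\zeta_2 .$$
This is consistent: the equations for these components are $\dot p_Q=0$, $\dot p_{y_2}=0$ and $\dot p_{y_1}=-p_Q\Phi_2\dot w=-\dot\zeta_2$. Since $U_t$ has $w$- and $s$-components that do not depend on the point, $\dot p_w$ and $\dot p_s$ involve only the components already known, and $p_w,p_s$ are obtained by integration. With $[U,U']=DU'\,U-DU\,U'$, the functionals $\ell_t(Y)=\langle p(t),\theta(Y)(z(t))\rangle$ satisfy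
$$\dot\ell_t(Y)=\langle p,\,D\theta(Y)\,U_t-DU_t\,\theta(Y)\rangle=\langle p,[U_t,\theta(Y)]\rangle=\ell_t([\dot wA+\dot sZ,Y]) .$$
This is the linear equation satisfied by $\ell\circ\mathrm{Ad}_{h(t)}$. Choosing $\ell=\ell_0\circ\mathrm{Ad}_{h(0)}^{-1}$ gives $\ell_t=\ell\circ\mathrm{Ad}_{h(t)}$ for all $t$, so $\ell_t([A,Z])\in\mathcal F$.

**Step 3: its value on $[A,Z]$.** Since $[\hat A,\hat Z]=-\partial_s\hat A=-(\partial_s\Phi_1\partial_{y_1}+\partial_s\Phi_2\partial_{y_2}+y_1\partial_s\Phi_2\partial_Q)$, we get $\ell_t([A,Z])=\zeta_2\partial_s\Phi_1-\zeta_1\partial_s\Phi_2$. This is (b) for monomials.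

**Step 4: (a).** The same argument on $\mathbb C^3\ni(w,s,Q)$ with weights $1,1,i+q+2$, $\hat A=\partial_w+\Phi\partial_Q$, $\hat Z=\partial_s$, $\Phi=w^is^{q+1}$ and $p_Q=1$ gives $\ell_t([A,Z])=-\partial_s\Phi=-(q+1)w^is^q$.

**Step 5: (b) in general.** We expand bilinearly and control the integration constants by (a). Write $\Phi_1=\sum_ka_k\Phi_{1k}$, $\Phi_2=\sum_lb_l\Phi_{2l}$ with monomials of degrees $\le e_1$, $\le e_2$. Fix functions with $\dot\zeta_{1k}=\Phi_{1k}\dot w$, $\dot\zeta_{2l}=\Phi_{2l}\dot w$, and put $\tilde\zeta_1=\sum a_k\zeta_{1k}$, $\tilde\zeta_2=\sum b_l\zeta_{2l}$. Summing the monomial case with coefficients $a_kb_l$ gives $\tilde\zeta_2\partial_s\Phi_1-\tilde\zeta_1\partial_s\Phi_2\in\mathcal F$. The functions $\zeta_j-\tilde\zeta_j$ are constants, and $\partial_s\Phi_j$ is a combination of monomials of degree $\le e_j-1\le13$, hence in $\mathcal F$ by (a). $\square$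

## 10. Polynomials in $w$ and $s$ do not satisfy the reality condition

Part (a) is simple, so one first tries to do without (b): look for $F$ in the span of the $w^is^q$, $i+q\le14$, with $\dot wF$ real. We show that only $F=0$ qualifies, and the reason tells us what (b) has to supply.

Write $F=\sum_{c=1}^{15}w^{c-1}p_c(s)$ and put $p_{16}=0$. Under $t\mapsto t+\tau$ the term $\dot w\,w^{c-1}p_c$ is multiplied by $\omega^c$. Conjugation exchanges the characters $\omega^c$ and $\omega^{17-c}$, so reality means $\overline{\dot w\,w^{c-1}p_c}=\dot w\,w^{16-c}p_{17-c}$ for $1\le c\le16$. As functions of $y$, $p_c(s)=P(y)$ and $p_{17-c}(s)=Q(y)$ are Laurent polynomials invariant under $y\mapsto1/y$. If $P^*$ has the conjugate coefficients, then $\overline{P(y)}=P^*(1/(\kappa y))=P^*(\kappa y)$. Using (7.1), $\overline{\dot w}=8i\xi^{-1}(\kappa y)^{-1}(1-\kappa y)$, and the fact that $\xi^{17}$ is a constant times $y^{-8}$, the condition becomes, with some nonzero constant and some integer $k$,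
$$(1-\kappa y)(1+y)^{c-1}P^*(\kappa y)=\mathrm{const}\cdot y^k(1-y)(1+\kappa y)^{16-c}Q(y). \tag{10.1}$$
It holds on a circle, hence for all $y\ne0$. Put $y=1$: $P^*(\kappa)=0$. If $P^*(\kappa^{2j+1})=0$, then $P^*(\kappa^{-2j-1})=0$ by symmetry; (10.1) at $y=\kappa^{-2j-2}$ gives $Q(\kappa^{-2j-2})=0$, so $Q(\kappa^{2j+2})=0$; and (10.1) at $y=\kappa^{2j+2}$ gives $P^*(\kappa^{2j+3})=0$. So $P^*$ has infinitely many zeros, and $P=Q=0$.

The obstruction is the clash of two reflections, $y\mapsto1/y$ from the dependence on $s$, and $y\mapsto1/(\kappa y)$ from complex conjugation. What we need are functions $w^{c-1}L(y)$ in $\mathcal F$ whose $L$ is *not* invariant under $y\mapsto1/y$. Part (b) provides them, if we can find $\Phi$ for which $\int\Phi\,dw$ is explicit and not symmetric.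

One constraint cannot be avoided. All our functions are entire in $t$. At a complex time $t_*$ with $y(t_*)=1$ we have $\dot w=\dot s=0$, so $\dot F=\ell(\mathrm{Ad}_h[\dot wA+\dot sZ,[A,Z]])=0$ for every $F\in\mathcal F$. If $F=w^{c-1}L(y)$, then since $w(t_*)\ne0$ this forces $y\frac{dL}{dy}=0$ at $y=1$. Lemma 6 below shows that, in suitable degrees, this is the only constraint.

## 11. Antisymmetric functions in $\mathcal F$

For Laurent polynomials in $y$ put $\partial=y\frac{d}{dy}$ and
$$r=y+y^{-1}-2=\frac{(1-y)^2}{y},\qquad\sigma=y-y^{-1},\qquad\vartheta=\frac{1+y}{1-y}=-\frac{\sigma}{r} .$$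
Then $\partial r=\sigma$, $\partial\sigma=r+2$, $\sigma^2=r(r+4)$. Laurent polynomials invariant under $y\mapsto1/y$ ("symmetric") with exponents in $[-N,N]$ are the polynomials in $r$ of degree $\le N$; antisymmetric ones are $\sigma\tilde P(r)$ with $\deg\tilde P\le N-1$. Note $r=\frac{17}8s-2$. Put
$$\mu=\tfrac{1+\kappa}\kappa=\tfrac{17}8,\qquad\alpha=\tfrac{\kappa}{(1+\kappa)^2}=\tfrac{72}{289},\qquad1-4\alpha=\tfrac1{289}>0,\qquad C_0=\tfrac{2\mu(1+\kappa)^2}{1-\kappa}\ne0 ,$$
and note $\mu(1+\kappa)=1/\alpha$. A prime on functions of $r$ means $d/dr$.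

The next lemma provides explicit antiderivatives: it finds $J(y)$, with antisymmetric part $\sigma r\rho$, such that $\frac{d}{dt}(w^aJ)$ is $\dot w$ times a polynomial in $w$ and $s$. The symmetric part $S$ of $J$ is chosen to cancel what is not polynomial.

**Lemma 5.** Let $a\ge1$, $\rho\in\mathbb C[r]$, $E=(2r+6)\rho+r(r+4)\rho'$. Let $S\in\mathbb C[r]$ satisfy $(1-\kappa)S'=\frac{2a}\mu r\rho+(1+\kappa)E$, and let $J=S+\sigma r\rho$. Then $\Pi:=aJ-\mu\frac{1+\kappa y}{1-y}\partial J$ is a polynomial in $r$, with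
$$\Pi'=C_0\,\mathcal Q_a\rho,\qquad\mathcal Q_a\rho=a^2\alpha^2r\rho+a\alpha(E-\rho)+\alpha(rE)'+E',$$
and along the curve $\frac{d}{dt}(w^aJ)=w^{a-1}\Pi\,\dot w$.

*Proof.* **Step 1: $\Pi$ is symmetric.** We compute its two parts. First
$$\partial(\sigma r\rho)=(r+2)r\rho+\sigma^2(r\rho)'=(r+2)r\rho+r(r+4)(\rho+r\rho')=rE .$$
Also $\partial S=\sigma S'$, $\vartheta\,\partial S=-(r+4)S'$, $\vartheta\,rE=-\sigma E$, and $\frac{1+\kappa y}{1-y}=\frac{1-\kappa}2+\frac{1+\kappa}2\vartheta$. Hence
$$\Pi=aS+a\sigma r\rho-\tfrac\mu2(1-\kappa)(\sigma S'+rE)+\tfrac\mu2(1+\kappa)\big((r+4)S'+\sigma E\big).$$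
The antisymmetric part is
$$a\sigma r\rho-\tfrac\mu2\sigma\big[(1-\kappa)S'-(1+\kappa)E\big]=a\sigma r\rho-\tfrac\mu2\sigma\,\tfrac{2a}\mu r\rho=0 .$$
So $\Pi=aS-\frac\mu2(1-\kappa)rE+\frac\mu2(1+\kappa)(r+4)S'$, a polynomial in $r$.

**Step 2: the derivative.** Multiply by $1-\kappa$, insert the formula for $(1-\kappa)S'$, differentiate, and use $(r(r+4)\rho)'=(2r+4)\rho+r(r+4)\rho'=E-2\rho$:
$$(1-\kappa)\Pi'=\tfrac{2a^2}\mu r\rho+2a(1+\kappa)(E-\rho)-\tfrac\mu2(1-\kappa)^2(rE)'+\tfrac\mu2(1+\kappa)^2\big((r+4)E\big)' .$$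
Since $(1+\kappa)^2-(1-\kappa)^2=4\kappa$, the last two terms equal $2\mu[\kappa(rE)'+(1+\kappa)^2E']$. Divide by $2\mu(1+\kappa)^2$; the coefficients become $\frac{a^2}{\mu^2(1+\kappa)^2}=a^2\alpha^2$, $\frac{a}{\mu(1+\kappa)}=a\alpha$, $\frac{\kappa}{(1+\kappa)^2}=\alpha$ and $1$. This is the formula for $\Pi'$.

**Step 3: along the curve.** By (7.1), $\frac{d}{dt}J=-17i\,\partial J$ and $w/\dot w=\frac{1+\kappa y}{8i(1-y)}$. So $\frac{d}{dt}(w^aJ)=w^{a-1}\dot w\big(aJ-\frac{17}8\frac{1+\kappa y}{1-y}\partial J\big)=w^{a-1}\dot w\,\Pi$. $\square$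

For $\rho=r^m$ we have $E=(m+2)r^{m+1}+(4m+6)r^m$, hence
$$E-\rho=(m+2)r^{m+1}+(4m+5)r^m,\qquad(rE)'=(m+2)^2r^{m+1}+(4m+6)(m+1)r^m,$$
$$E'=(m+1)(m+2)r^m+m(4m+6)r^{m-1}.$$
So $\deg S\le m+2$, $\deg\Pi\le m+2$, and
$$\begin{aligned}\mathcal Q_ar^m={}&\alpha\big[(m+2)^2+a(m+2)+\alpha a^2\big]r^{m+1}\\&+\big[a\alpha(4m+5)+\alpha(4m+6)(m+1)+(m+1)(m+2)\big]r^m+m(4m+6)r^{m-1}.\end{aligned} \tag{11.1}$$

**Lemma 6.** Let $c\in\{8,9\}$ and $N=15-c$. Then $w^{c-1}L(y)\in\mathcal F$ for every Laurent polynomial $L$ with exponents in $[-N,N]$ and $\partial L(1)=0$.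

*Proof.* **Step 1: reduction to $\sigma r\,r^j$.** We split $L$ into its two parts. Symmetric part: $w^{c-1}p(r)\in\mathcal F$ for $\deg p\le N$ by Lemma 4(a), since $(c-1)+N+2=16$. Antisymmetric part: it is $\sigma\tilde P(r)$ with $\deg\tilde P\le N-1$. At $y=1$ we have $r=\sigma=0$; there $\partial p=\sigma p'=0$ and $\partial(\sigma\tilde P)=(r+2)\tilde P+\sigma^2\tilde P'=2\tilde P(0)$. So $\partial L(1)=0$ means $\tilde P(0)=0$, and the antisymmetric part is $\sigma rP(r)$ with $\deg P\le N-2$. It suffices to show $w^{c-1}\sigma r\,r^j\in\mathcal F$ for $0\le j\le N-2$.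

**Step 2: a supply of elements.** We feed Lemma 5 into Lemma 4(b). Let $a_1=c-1$, $a_2=1$, $k=a_1-a_2=c-2\ne0$. Let $m,m'\ge0$ and $M=m+m'\le N-3$. Apply Lemma 5 to $(a_1,r^m)$ and to $(a_2,r^{m'})$, getting $J_j,S_j,\Pi_j$ for $j=1,2$. Put $\Phi_j=w^{a_j-1}\Pi_j$, a polynomial in $w,s$, and $\zeta_j=w^{a_j}J_j$; then $\dot\zeta_j=\Phi_j\dot w$. The degrees are at most $e_1=a_1+m+1$ and $e_2=a_2+m'+1$, and $e_1+e_2+2=c+M+4\le c+N+1=16$. By Lemma 4(b), $\mathcal F$ contains
$$\zeta_2\partial_s\Phi_1-\zeta_1\partial_s\Phi_2=\tfrac{17}8C_0\,w^{c-1}\big[(S_2+\sigma r\,r^{m'})\mathcal Q_{a_1}r^m-(S_1+\sigma r\,r^m)\mathcal Q_{a_2}r^{m'}\big].$$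
The terms with $S_j$ are $w^{c-1}$ times polynomials in $r$ of degree $\le M+3\le N$, so by Step 1 they may be removed. Thus
$$w^{c-1}\sigma r\,\Omega_{m,m'}\in\mathcal F,\qquad\Omega_{m,m'}=r^{m'}\mathcal Q_{a_1}r^m-r^m\mathcal Q_{a_2}r^{m'} .$$

**Step 3: the coefficients.** Let $\Delta=m-m'$, so $m=\frac{M+\Delta}2$ and $m'=\frac{M-\Delta}2$. With $a_1+a_2=c$ and $a_1^2-a_2^2=kc$,

* $(m+2)^2-(m'+2)^2=\Delta(M+4)$ and $a_1(m+2)-a_2(m'+2)=\frac k2(M+4)+\frac c2\Delta$,
* $a_1(4m+5)-a_2(4m'+5)=k(2M+5)+2c\Delta$,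
* $(4m+6)(m+1)-(4m'+6)(m'+1)=\Delta(4M+10)$ and $(m+1)(m+2)-(m'+1)(m'+2)=\Delta(M+3)$,
* $m(4m+6)-m'(4m'+6)=\Delta(4M+6)$.

By (11.1) the coefficients of $\Omega_{m,m'}$ are:

* at $r^{M+1}$: $\alpha\big[\Delta(M+4+\frac c2)+k(\frac{M+4}2+\alpha c)\big]$,
* at $r^M$: $\Delta\big[2c\alpha+\alpha(4M+10)+M+3\big]+k\alpha(2M+5)$,
* at $r^{M-1}$: $\Delta(4M+6)$.

**Step 4: useful combinations.** We separate the parts even and odd in $\Delta$. Let $\mathcal S$ be the linear span of all $\Omega_{m,m'}$ with $m+m'\le N-3$, and put $\Theta=\alpha c$. The terms odd in $\Delta$ cancel in $\Omega_{M,0}+\Omega_{0,M}$, so for every $0\le M\le N-3$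
$$\mathcal S\ni\tfrac1{2k\alpha}(\Omega_{M,0}+\Omega_{0,M})=U_M:=r^M\big[(\tfrac{M+4}2+\Theta)r+2M+5\big] .$$
Also, since $N-3\ge3\ge1$, taking $M=1$, $\Delta=\pm1$,
$$\mathcal S\ni\tfrac12(\Omega_{1,0}-\Omega_{0,1})=V_1:=\big(5\alpha+\tfrac\Theta2\big)r^2+(4+14\alpha+2\Theta)r+10 .$$

**Step 5: $1\in\mathrm{span}(U_0,U_1,V_1)$.** We test with the functional that kills $U_0$ and $U_1$. On polynomials of degree $\le2$, let $\Lambda$ be linear with $\Lambda(1)=1$ and vanish on $U_0=(2+\Theta)r+5$ and $U_1=(\frac52+\Theta)r^2+7r$. Then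
$$\Lambda(r)=\frac{-5}{2+\Theta},\qquad\Lambda(r^2)=\frac{35}{(2+\Theta)(\frac52+\Theta)} .$$
Since $U_0,U_1$ are linearly independent, $\Lambda$ is up to scalars the only functional that kills both. Now
$$\begin{aligned}(2+\Theta)(\tfrac52+\Theta)\Lambda(V_1)&=35\big(5\alpha+\tfrac\Theta2\big)-5(4+14\alpha+2\Theta)(\tfrac52+\Theta)+10(2+\Theta)(\tfrac52+\Theta)\\&=175\alpha+\tfrac{35}2\Theta-70\alpha(\tfrac52+\Theta)=\tfrac{35}2\Theta(1-4\alpha)\neq0 .\end{aligned}$$
So $U_0,U_1,V_1$ span all polynomials of degree $\le2$, and $1\in\mathcal S$.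

**Step 6: all powers.** Each $U_M$ is a nonzero multiple of $r^{M+1}$ plus a multiple of $r^M$. Starting from $1\in\mathcal S$, the elements $U_0,U_1,\dots,U_{N-3}$ successively give $r,r^2,\dots,r^{N-2}\in\mathcal S$. By Step 2 the functions $w^{c-1}\sigma r\,r^j$, $0\le j\le N-2$, are in $\mathcal F$. $\square$

## 12. A conjugate pair in $\mathcal F$ and the proof of Theorem 1

We look for $F_1=w^7L_1$ and $F_2=-w^8L_2$ in $\mathcal F$ with $\dot wF_2=\overline{\dot wF_1}$; the exponents correspond to $c=8$ and $c=9$, with $8+9=17$. As in (10.1), conjugation turns factors at $y$ into factors at $1/(\kappa y)$: matching the factors of $\dot w$ and $w$ asks $L_1$ to contain $(1+y)^8(1-\kappa y)$ and $L_2$ to contain $(1+y)^7(1-\kappa y)$. To satisfy $\partial L(1)=0$ we give both a double zero at $y=1$, and conjugation turns $(1-y)^2$ in one into $(1-\kappa y)^2$ in the other. So put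
$$L_1=y^{-7}(1+y)^8(1-\kappa y)^3(1-y)^2,\qquad L_2=y^{-6}(1+y)^7(1-\kappa y)^3(1-y)^2 .$$

**Step 1: membership.** $L_1$ has exponents in $[-7,6]$ and $L_2$ in $[-6,6]$; both have a double zero at $y=1$. By Lemma 6, with $c=8$, $N=7$ and with $c=9$, $N=6$,
$$F_1:=w^7L_1\in\mathcal F,\qquad F_2:=-w^8L_2\in\mathcal F .$$

**Step 2: the conjugation identity $\dot wF_2=\overline{\dot wF_1}$.** We compute with $\bar y=1/(\kappa y)$. First
$$\overline{\dot w}=8i\xi^{-1}(\kappa y)^{-1}(1-\kappa y),\qquad\bar w^7=\xi^{-7}y^{-7}(1+y)^7 .$$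
For $L_1$ use $\bar y^{-7}=\kappa^7y^7$, $(1+\bar y)^8=(\kappa y)^{-8}(1+\kappa y)^8$, $(1-\kappa\bar y)^3=-y^{-3}(1-y)^3$ and $(1-\bar y)^2=(\kappa y)^{-2}(1-\kappa y)^2$:
$$\overline{L_1}=-\kappa^{-3}y^{-6}(1+\kappa y)^8(1-\kappa y)^2(1-y)^3 .$$
Multiplying,
$$\overline{\dot wF_1}=-8i\,\kappa^{-4}\xi^{-8}y^{-14}(1+y)^7(1+\kappa y)^8(1-\kappa y)^3(1-y)^3 .$$
Since $\xi^{17}=(e^{17it})^8=(by)^{-8}=\kappa^{-4}y^{-8}$, we have $\xi^{-8}=\xi^9\kappa^4y^8$, and the expression equals
$$8i\xi(1-y)\cdot\big(-\xi^8(1+\kappa y)^8\,y^{-6}(1+y)^7(1-\kappa y)^3(1-y)^2\big)=\dot wF_2 .$$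

**Step 3: no zeros.** We check that $F_1$ does not vanish on the curve. The function
$$\Upsilon:=\dot wF_1=8i\xi^8y^{-7}(1+\kappa y)^7(1+y)^8(1-\kappa y)^3(1-y)^3$$
could vanish only if $|y|\in\{1,\kappa^{-1}\}$, while $|y|=\kappa^{-1/2}$ lies strictly between. So $\Upsilon$ never vanishes.

**Step 4: conclusion.** For $\lambda\in\mathbb C$ put $F_\lambda=\lambda F_1+\bar\lambda F_2\in\mathcal F$. By Step 2,
$$\dot wF_\lambda=\lambda\Upsilon+\bar\lambda\overline\Upsilon=2\,\mathrm{Re}(\lambda\Upsilon)$$
is real for all $t$. Given $t_0$, choose $\lambda=\overline{\Upsilon(t_0)}$; then $\dot wF_\lambda(t_0)=2|\Upsilon(t_0)|^2\neq0$. By Lemma 3, for every inner product on $\mathfrak g_1$, the arc-length reparametrization of $x$ is length-minimizing near $x(t_0)$. As $t_0$ is arbitrary, it is a geodesic. By Lemma 2 it is periodic. It is non-constant, immersed (as $\dot w\ne0$) and real-analytic. This proves Theorem 1 and disproves Conjecture 1. $\blacksquare$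

The dependence of $\lambda$ on $t_0$ is needed within this family: $\Upsilon(t+\tau)=\omega^8\Upsilon(t)$, so for fixed $\lambda$ the 17 numbers $\mathrm{Re}(\lambda\Upsilon(t+j\tau))$, $0\le j\le16$, add up to $0$, and $\mathrm{Re}(\lambda\Upsilon)$ vanishes somewhere.

## 13. Abnormality of the curve, all ranks and all periods

**Step 1: the rest of Theorem 2(a).** The first two assertions were proved in Section 3. The curve of Theorem 1 has a real-analytic arc-length parametrization. If one of its arcs were normal, the identity $u_i=\eta(\mathrm{Ad}_xX_i)$ would extend by analyticity to all $t$, and the periodic curve would be normal, contradicting Step 2 of Section 3. So none of its arcs is normal.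

**Step 2: rank $r\ge3$, setting up the product.** For $r=2$ use the group of Theorem 1. For $r\ge3$ let $\mathbb G'=\mathbb G\times\mathbb R^{r-2}$, a Carnot group with first layer $V\oplus\mathbb R^{r-2}$, with any inner product on this layer. We compare it with a suitable inner product on $V$. The orthogonal complement of $\mathbb R^{r-2}$ is the graph $\{v+\varphi(v)\}$ of a linear map $\varphi:V\to\mathbb R^{r-2}$. Give $V$ the inner product with norm $|v|_V=|v+\varphi(v)|$. For $z\in\mathbb R^{r-2}$, $|v+z|^2=|v+\varphi(v)|^2+|z-\varphi(v)|^2\ge|v|_V^2$. So the projection $\mathbb G'\to\mathbb G$ does not increase lengths.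

**Step 3: lifting the closed geodesic.** Let $x$ be the closed curve of Theorem 1, with control $u$, parametrized by arc length for $|\cdot|_V$. Its lift $\big(x(t),\int_0^t\varphi(u)\big)$ has control $u+\varphi(u)$, hence the same length as $x$ on every interval. Theorem 1 holds for every inner product on $V$, so $x$ is locally minimizing for $|\cdot|_V$. A competitor in $\mathbb G'$ with the endpoints of a short arc of the lift projects to a competitor for $x$, which is no longer; so the lift is locally minimizing. The lift is closed, because $\int_0^t\varphi(u)$ is a real-linear function of the difference of the values of $w$ at the two ends, and $w$ returns to its initial value after one period.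

**Step 4: all periods.** We rescale. The dilation $\delta_\varrho$ multiplies lengths by $\varrho>0$ and maps geodesics, after reparametrization by arc length, to geodesics. If the geodesic found has period $T_0$, its image under $\delta_\varrho$ with $\varrho=T/T_0$ has period $T$. So every $T>0$ occurs, which proves Theorem 2(b). $\blacksquare$
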